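# Categorical powers whose adaptable chromatic number stays below the chromatic number

## 1. Adapted colorings and categorical powers

All graphs are finite and have at least one vertex. They are simple, except that one auxiliary graph in Section 6 is allowed loops. We write $[k]=\{1,\dots,k\}$. Given a vertex-coloring, an edge is *monochromatic* if its two ends have the same color.

**Definition 1 (adapted coloring, adaptable chromatic number).** Given a coloring of the edges of $G$, a coloring of the vertices is *adapted* to it if no edge has the same color as both of its endpoints. The *adaptable chromatic number* $\chi_{ad}(G)$ is the smallest positive integer $k$ such that every edge-coloring of $G$ with colors $1,\dots,k$ admits an adapted vertex-coloring with the same colors $1,\dots,k$.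

A monochromatic edge is thus harmless unless its own color agrees with that of its ends. For example, $\chi_{ad}(K_3)=2$. Given any edge-coloring of the triangle $xyz$ with colors $1,2$, give $x$ and $y$ the color that the edge $xy$ does not have, and give $z$ the other color; the only monochromatic edge is $xy$, and it is harmless. One color is not enough: color every edge $1$.

Next, $\chi_{ad}(K_4)\ge 3$. Color the four edges of a $4$-cycle with $1$ and its two diagonals with $2$. In an adapted vertex-coloring with colors $1,2$, the vertices of color $1$ span only edges of color $2$, so they form a diagonal pair or have at most one element. The vertices of color $2$ span only edges of color $1$, so there are at most two of them, and if there are two, they are consecutive on the cycle. As there are four vertices, both classes have size two; but the complement of a diagonal pair is the other diagonal pair, not a consecutive pair. So no adapted coloring exists.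

**Lemma 1.** (a) If some edge-coloring of $G$ with colors in $[k]$ has no adapted vertex-coloring with colors in $[k]$, then $\chi_{ad}(G)\ge k+1$. (b) $\chi_{ad}(G)\le\chi(G)$. (c) If $H$ is a subgraph of $G$, then $\chi_{ad}(H)\le\chi_{ad}(G)$.

*Proof.* (a) Suppose every edge-coloring with $j$ colors has an adapted $j$-coloring. Given an edge-coloring with $j+1$ colors, recolor the edges of color $j+1$ with $1$ and take an adapted vertex-coloring in $[j]$. It is adapted to the original coloring too, since no vertex has color $j+1$. So the property passes from $j$ to $j+1$; if it fails at $k$, it fails at all $j\le k$. (b) A proper coloring has no monochromatic edge, so it is adapted to everything. (c) Extend an edge-coloring of $H$ arbitrarily to $G$, take an adapted coloring of $G$, and restrict it. $\square$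

**Definition 2 (categorical product and power).** The *categorical product* $G\times H$ has vertex set $V(G)\times V(H)$, with $(x,y)\sim(x',y')$ if and only if $xx'\in E(G)$ and $yy'\in E(H)$. The *categorical power* $G^n$ is given by $G^1=G$ and $G^{n+1}=G^n\times G$. We view its vertices as $n$-tuples, adjacency being coordinatewise.

For example, $K_3\times K_2$ has the edges $(i,0)(j,1)$ with $i\ne j$: it is $K_{3,3}$ minus a perfect matching, that is, a $6$-cycle. The power $K_3^n$ has $3^n$ vertices, each of degree $2^n$. Note that both coordinates must move along an edge; $(x,y)$ and $(x,y')$ are never adjacent.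

A *homomorphism* is a map between vertex sets sending edges to edges. If $G\to H$ is a homomorphism, a proper coloring of $H$ pulls back to $G$, so $\chi(G)\le\chi(H)$.

**Lemma 2.** $\chi(G^n)=\chi(G)$ and $\omega(G^n)=\omega(G)$. If $n\le n'$, then $G^n$ is (isomorphic to) a subgraph of $G^{n'}$, so $\chi_{ad}(G^n)\le\chi_{ad}(G^{n'})$.

*Proof.* The projection to the first coordinate is a homomorphism $G^n\to G$, and the diagonal map $x\mapsto(x,\dots,x)$ is a homomorphism $G\to G^n$. This gives the equality of chromatic numbers; and homomorphisms between simple graphs send cliques to cliques of the same size. For the last claim, $(x_1,\dots,x_n)\mapsto(x_1,\dots,x_n,x_n,\dots,x_n)$ is an injective homomorphism; then use Lemma 1(c). $\square$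

So the sequence $\chi_{ad}(G),\chi_{ad}(G^2),\chi_{ad}(G^3),\dots$ is nondecreasing and bounded by the constant $\chi(G)$. Adapted colorings may be cheaper than proper ones at first, but the powers become denser and denser while the chromatic number stands still. Does the sequence have to reach the ceiling? The paper "Adaptable Colouring of Graph Products" (http://www.cs.sfu.ca/%7Epavol/AdaptProduct2008Sept30.pdf) poses this as follows.

**Conjecture.** *For any graph $G$ there is an integer $n(G)$ such that if $n\ge n(G)$, then $\chi_{ad}(G^n)=\chi(G^n)=\chi(G)$.*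

We shall prove that the conjecture is false. It is, however, true for a natural class of graphs, and seeing why tells us where to look for a counterexample.

## 2. Colorings with one monochromatic edge, and the powers of the triangle

The computation for $K_3$ is an instance of a general fact.

**Lemma 3.** Let $k\ge2$. If a graph $\Gamma$ has a vertex-coloring $f$ with colors in $[k]$ and exactly one monochromatic edge $e^*$, then $\chi_{ad}(\Gamma)\le k$.

*Proof.* Let $r$ be the color under $f$ of the ends of $e^*$. Given an edge-coloring with colors in $[k]$, choose a permutation $\sigma$ of $[k]$ such that $\sigma(r)$ is not the color of $e^*$; this is possible as $k\ge2$. In the coloring $\sigma\circ f$ the only monochromatic edge is still $e^*$, and its color differs from that of its ends. So $\sigma\circ f$ is adapted. $\square$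

For instance, $\chi_{ad}(C_{2r+1})\le2$ for every odd cycle, and $\chi_{ad}(K_4)\le3$, so $\chi_{ad}(K_4)=3$.

Now take powers of the triangle. We know $\chi_{ad}(K_3)=2$. Let us check by hand that $\chi_{ad}(K_3^3)=3$. The graph $K_3^3$ has $27$ vertices and $27\cdot8/2=108$ edges, hence $216$ arcs (ordered edges). Let $f$ be any $2$-coloring of its vertices. Choose independent uniform permutations $\gamma_1,\gamma_2,\gamma_3$ of the vertex set of $K_3$. The map $i\mapsto(\gamma_1(i),\gamma_2(i),\gamma_3(i))$ carries the triangle to a triangle in $K_3^3$, and at least one edge of that triangle is monochromatic. Each arc of $K_3$ is carried to a uniformly distributed arc of $K_3^3$. So the expected number of monochromatic edges of the random triangle is $3$ times the fraction of monochromatic edges in $K_3^3$, and it is at least $1$. Hence at least $36$ of the $108$ edges are monochromatic, whatever $f$ is. Color the edges at random with two colors: $f$ is adapted with probability at most $2^{-36}$, and there are $2^{27}$ choices of $f$. As $2^{27}\cdot2^{-36}<1$, some edge-coloring has no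 adapted coloring, and $\chi_{ad}(K_3^3)\ge3$ by Lemma 1(a).

## 3. Averaging over the automorphisms of an edge-transitive subgraph

A graph is *edge-transitive* if its automorphism group acts transitively on its edges. Cycles and complete graphs are examples; a path with three edges is not, since its middle edge meets two others and an end edge meets one.

**Theorem 2.** If $G$ has an edge-transitive subgraph $H$ with $\chi(H)=\chi(G)$, then $\chi_{ad}(G^n)=\chi(G)$ for all large $n$. In particular the conjecture holds for $G$ if $\chi(G)\le3$ or $\omega(G)=\chi(G)$.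

*Proof.* Let $\chi(G)=k+1$. Always $\chi_{ad}(G^n)\le\chi(G^n)=\chi(G)$, so we need lower bounds. If $k=0$, there is nothing to prove. If $k=1$, then $G^n$ has an edge; coloring all edges with $1$ shows $\chi_{ad}(G^n)\ge2$. Let $k\ge2$. Delete the isolated vertices of $H$, which affects neither edge-transitivity nor $\chi(H)=k+1\geq 3$. Let $H$ have $v$ vertices and $e$ edges.

**Step 1: $H$ has many more arcs than vertices in one orbit.** This is what will beat the number of colorings. Let $xy$ be an edge. Every vertex lies on an edge, so it is in the $\mathrm{Aut}(H)$-orbit of $x$ or of $y$. If these orbits were different, every edge, being an image of $xy$, would join them, and $H$ would be bipartite. So $H$ is vertex-transitive, hence $d$-regular, with $d\ge2$ as $H$ is not bipartite. Let $\mathcal A$ be the $\mathrm{Aut}(H)$-orbit of an arc. Every edge has an orientation in $\mathcal A$, so $|\mathcal A|\ge e$. If $d\ge3$, then $|\mathcal A|\ge e=dv/2\ge\frac32v$. If $d=2$, then $H$ is a disjoint union of cycles, and a reflection of one cycle, fixing the others, reverses an edge; so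 $|\mathcal A|=2e=2v$. In all cases $|\mathcal A|\ge\frac32v$.

**Step 2: every $k$-coloring $f$ of $V(H^n)$ has at least $|\mathcal A|^n/(2e)$ monochromatic edges.** This is the averaging. Let $\gamma_1,\dots,\gamma_n\in\mathrm{Aut}(H)$ be independent and uniform. The map $x\mapsto(\gamma_1x,\dots,\gamma_nx)$ is a homomorphism $H\to H^n$. Since $\chi(H)>k$, some edge of $H$ is sent to an $f$-monochromatic edge. Each edge of $H$, oriented so as to lie in $\mathcal A$, is sent to a uniform element of $\mathcal A^n$, viewed as an arc of $H^n$. So $e$ times the fraction of monochromatic elements of $\mathcal A^n$ is at least $1$. Hence at least $|\mathcal A|^n/e$ arcs in $\mathcal A^n$ are monochromatic, and each edge accounts for at most two arcs.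

**Step 3: a random edge-coloring.** This finishes the proof. Color $E(H^n)$ independently and uniformly with $k$ colors. The expected number of adapted $k$-colorings is at most
$$k^{v^n}\left(1-\frac1k\right)^{|\mathcal A|^n/(2e)}\longrightarrow0,$$
since $(|\mathcal A|/v)^n\ge(3/2)^n\to\infty$. So for all large $n$ some edge-coloring of $H^n$ has no adapted $k$-coloring, and $\chi_{ad}(G^n)\ge\chi_{ad}(H^n)\ge k+1$ by Lemma 1.

For the last sentence of the theorem: $\chi(G)\le2$ is the case $k\le1$; if $\chi(G)=3$, take for $H$ an odd cycle; if $\omega(G)=\chi(G)$, take $H$ complete. $\square$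

The proof used symmetry at one point only: a random homomorphism spreads each edge of $H$ uniformly over exponentially many edges of $H^n$. Without symmetry we still know that for a $k$-coloring $f$ of $G^n$ and a homomorphism $G\to G^n$ some edge of $G$ goes to a monochromatic edge. But nothing prevents all homomorphisms $G\to G^n$ from hitting one and the same edge of $G^n$. If $f$ has just one monochromatic edge, this is what happens, and by Lemma 3 then $\chi_{ad}(G^n)\le k$. So we look for a graph $G$ of chromatic number $k+1$ such that *every* power has a $k$-coloring with exactly one monochromatic edge.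

**Theorem 1.** There is $k_0\ge2$ such that for every $k\ge k_0$ there is a finite simple graph $G$ with $\chi(G)=k+1$ such that for every $m\ge1$ some vertex-coloring of $G^m$ with $k$ colors has exactly one monochromatic edge.

**Corollary.** For this $G$, $\chi_{ad}(G^m)\le k<k+1=\chi(G)=\chi(G^m)$ for all $m\ge1$. So the conjecture fails.

The Corollary follows from Theorem 1 by Lemmas 3 and 2. Theorem 2 rules out counterexamples with $\chi(G)\le3$; the values $4\le\chi(G)\le k_0$ are not decided here.

## 4. Pulling back along a projection, and why the other coordinates must be read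

For $m=1$, one monochromatic edge is easy: take any $G$ with an edge $ab$ such that $\chi(G-ab)\leq k<\chi(G)$, and a proper $k$-coloring $f_1$ of $G-ab$. For $m\ge2$ one first tries $f(x_1,\dots,x_m)=f_1(x_1)$. An edge $xx'$ of $G^m$ is then monochromatic exactly when $\{x_1,x_1'\}=\{a,b\}$, and the other pairs $(x_j,x_j')$ may be arbitrary arcs of $G$. That makes $(2|E(G)|)^{m-1}$ monochromatic edges, which is more than one when $m\ge2$. To repair this, the color of a vertex with $x_1=a$ must depend on $x_2,\dots,x_m$: it should be the dangerous color only if $x=(a,\dots,a)$. But for a general $G$ there is no freedom to change the color at $x_1=a$ without colliding with neighbors.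

The way past this point is to build the freedom into the vertices. A vertex of $G$ will be a pair $(F,\xi)$: a *location* $\xi$ in some graph, and a *function* $F$ saying which color to use depending on what is seen. The color of $(x_1,\dots,x_m)$, with $x_j=(F_j,\xi_j)$, will be $F_1$ evaluated at a short *record* of the locations $\xi_1,\dots,\xi_m$. If adjacent functions take different values at adjacent records, the coloring is proper. For one fixed $m$ the record could be the whole tuple, but we need one graph for all $m$, so the set of records must be finite and independent of $m$. A record need only tell whether all the locations agree, up to a small ambiguity, and if not, show one location that differs from the first.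

The price is paid in the lower bound $\chi(G)>k$: we must show that any $k$-coloring has to evaluate $F_a$ and $F_b$ "at the right record". That needs a location graph that is very rigid.

## 5. The location graph

For a graph $Z$: $N(z)$ is the neighborhood, $N[z]=N(z)\cup\{z\}$, and $d$ is the distance in $Z$. We put $\Delta=n^{1/20}$ (a real number, not a maximum degree). We write $e_{Z}(A,B)$ for the number of edges of $Z$ between $A$ and $B$.

**Lemma 4.** For all large $n$ there are a graph $Z$ on a set $V$ with $|V|=n$ and an edge $\alpha\beta$ of $Z$ such that, with $Z^-=Z-\alpha\beta$: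

* (Z1) $Z$ has no cycles of length $\le5$.
* (Z2) Degrees in $Z$ are $\le2\Delta$; degrees in $Z^-$ are $\ge\Delta/2$.
* (Z3) $e_{Z^-}(W,V\setminus W)\ge\Delta|W|/4$ whenever $0<|W|\le n/2$.
* (Z4) Independent sets of $Z^-$ have at most $n/2500$ vertices.
* (Z5) There is $\kappa:V\to\{1,2,3\}$ such that every vertex has at least $\Delta/12$ $Z^-$-neighbors in each class.
* (Z6) There is no map $g:V\to V$ such that (i) $|g^{-1}(v)|\le n/50$ for all $v$; (ii) $g$ has at most $4n/\Delta$ fixed points; (iii) all but at most $n$ edges $zz'$ of $Z^-$ satisfy $g(z')\in N[g(z)]$, with $N$ taken in $Z$.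

Condition (Z6) is the rigidity: no map that nearly preserves adjacency, other than a map with a large fiber or with many fixed points. Both exceptions are needed. The constant map satisfies (ii) and (iii) but not (i); the identity satisfies (i) and (iii) but not (ii). The graph will be a random graph, slightly pruned; the proof is in Section 9, and until then only the six properties matter.

Two consequences of (Z1) will be used all the time.

$$\text{If } z'\ne z''\text{ are neighbors of }z\text{ in }Z,\text{ then } N[z']\cap N[z'']=\{z\}.\tag{1}$$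

Indeed a further common element would be $z'$ or $z''$, giving a triangle $zz'z''$, or a common neighbor different from $z$, giving a $4$-cycle.

$$\text{For } y\in V,\ j\in\{1,2\},\text{ no edge of } Z\text{ joins two vertices at distance } j\text{ from } y.\tag{2}$$

Otherwise there is a closed walk of odd length $2j+1\le5$, and it contains an odd cycle of length $\le5$.

For probability estimates we recall the Chernoff bounds. For a sum $X$ of independent indicators with mean $\mu$ and $0<\delta<1$,
$$\Pr(X\le(1-\delta)\mu)\le e^{-\delta^2\mu/2},\qquad \Pr(X\ge(1+\delta)\mu)\le e^{-\delta^2\mu/3}.\tag{3}$$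
In particular $\Pr(X\le\mu/2)\le e^{-\mu/8}$ and $\Pr(X\le2\mu/3)\le e^{-\mu/18}$. Also, if $X$ is a sum of independent variables with values in $[0,B]$ and $\mathbb E X\le\mu'\le t$ with $\mu'>0$, then
$$\Pr(X\ge t)\le(e\mu'/t)^{t/B}.\tag{4}$$
To see (4), divide by $B$ to reduce to $B=1$. Since $e^{\theta x}\le1+(e^\theta-1)x$ on $[0,1]$ for $\theta\geq 0$, we get $\mathbb E e^{\theta X}\le\exp((e^\theta-1)\mu')$; with $\theta=\ln(t/\mu')$, Markov's inequality gives $\Pr(X\ge t)\le\exp(t-\mu'-t\ln(t/\mu'))\le(e\mu'/t)^t$.

**Fixing the constants.** Fix $n,Z,\alpha\beta,\kappa$ as in Lemma 4, with $n$ so large that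
$$\Delta>100,\qquad 1+2(2\Delta)^6+\frac{36n}{\Delta}+\frac{2n}{2500}\le\frac n{1000},\qquad n\left(\frac e{20}\right)^{n/50}<1.\tag{5}$$
The middle condition holds for large $n$, since $\Delta^6=n^{3/10}$ and $2/2500<1/1000$. Put $\ell=n^2$. Let $c$ be any integer with
$$c>10^{\ell}\ell^3+1000\ell+1000,\qquad q=\lfloor c/100\rfloor .\tag{6}$$
So $q\ge10$, $c\ge100q$ and $c<100(q+1)\le200q$. This $c$ will be the $k$ of Theorem 1, so Theorem 1 will follow for every $k$ beyond the bound in (6).

Two small lemmas isolate arguments that will occur twice each.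

**Lemma 5.** Let $g(z)\in V$, $z\in V$, be independent random variables with $\mathbb E|g^{-1}(v)|\le n/1000$ for every $v$. Then with positive probability $|g^{-1}(v)|\le n/50$ for all $v$.

*Proof.* $|g^{-1}(v)|$ is a sum of independent indicators. By (4) with $B=1$, $\mu'=n/1000$, $t=n/50$, it is at least $n/50$ with probability at most $(e/20)^{n/50}$. Sum over the $n$ choices of $v$ and use (5). $\square$

**Lemma 6.** If $\emptyset\ne S\subseteq V$ and $e_{Z^-}(S,V\setminus S)\le|S|$, then $|V\setminus S|\le4n/\Delta$.

*Proof.* If $|S|\le n/2$, (Z3) gives $|S|\ge\Delta|S|/4>|S|$, a contradiction. So $|V\setminus S|<n/2$, and if $V\setminus S$ is nonempty, (Z3) gives $\Delta|V\setminus S|/4\le|S|\le n$. $\square$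

## 6. Blown-up locations, records, and functions on records

**Definition 3 (the graphs $\mathcal Z$ and $\mathcal Z^-$).** $\mathcal Z$ has vertex set $V\times[q]$, with $(z,i)\sim(z',i')$ iff $zz'\in E(Z)$, or $z=z'$ and $i\ne i'$. $\mathcal Z^-$ is defined in the same way from $Z^-$; its adjacency is written $\sim^-$. For $\xi=(z,i)$ put $\hat\xi=z$. The *block* of $z$ is $\{z\}\times[q]$.

So each vertex is replaced by a clique of size $q$ and each edge by a complete bipartite graph. If $Z$ were a single edge and $q=2$, then $\mathcal Z$ would be $K_4$. Clearly $\xi\sim^-\xi'$ implies $\xi\sim\xi'$.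

An independent set of $\mathcal Z^-$ contains at most one vertex of each block and meets the blocks of an independent set of $Z^-$. By (Z4),
$$\text{independent sets of }\mathcal Z^-\text{ have at most } n/2500\text{ vertices, so } \chi(\mathcal Z^-)\ge2500q>c.\tag{7}$$
By (Z3), $Z^-$ is connected, hence so is $\mathcal Z^-$.

**Definition 4 (the record graph $\mathcal L$).** Its vertices are $D(z,i)$ and $P(z,i;y,j)$ with $z\ne y$ in $V$ and $i,j\in[q]$; we call $(z,i)$ the *first coordinate*. With $\sim$ between pairs taken in $\mathcal Z$ and $N$ taken in $Z$, the adjacencies are: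

* $D(z,i)\sim D(z',i')$ iff $(z,i)\sim(z',i')$;
* $D(z,i)\sim P(z',i';y',j')$ iff $(z,i)\sim(z',i')$ and $y'\in N[z]$;
* $P(z,i;y,j)\sim P(z',i';y',j')$ iff $(z,i)\sim(z',i')$ and [$(y,j)\sim(y',j')$ or $y\in N[z']$ or $y'\in N[z]$].

The graph $\mathcal L$ has no loops, because adjacent vertices have adjacent first coordinates. Here is what records are for. For $\vec\xi=((z_1,i_1),\dots,(z_m,i_m))\in V(\mathcal Z)^m$ let
$$\rho(\vec\xi)=\begin{cases}D(z_1,i_1)&\text{if all } z_j=z_1\quad(\text{type } D),\\ P(z_1,i_1;z_j,i_j)&\text{otherwise, with } j \text{ least such that } z_j\ne z_1\quad(\text{type } P,\text{ index } j).\end{cases}$$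
For example, $((z,1),(z,5),(y,2))$ with $y\ne z$ has record $P(z,1;y,2)$ and index $3$. If $zz'$ is an edge of $Z$, then $((z,1),(z,2))\sim((z',1),(z,1))$ in $\mathcal Z^2$; the records are $D(z,1)$ and $P(z',1;z,1)$, which are adjacent because $z\in N[z]$.

**Lemma 7.** For every $m$, $\rho$ is a homomorphism $\mathcal Z^m\to\mathcal L$.

*Proof.* Let $\vec\xi\sim\vec\xi'$, so $(z_j,i_j)\sim(z_j',i_j')$ for all $j$; in particular the first coordinates of the records are adjacent, and $z'_j\in N[z_j]$ for all $j$. If both tuples are of type $D$, we are done. If $\vec\xi$ is of type $D$ and $\vec\xi'$ is of type $P$ with index $j'$, then $z_{j'}=z_1$, so $z'_{j'}\in N[z_{j'}]=N[z_1]$, as the second rule requires. Let both be of type $P$, with indices $j,j'$. If $j=j'$, then $(z_j,i_j)\sim(z'_j,i'_j)$. If $j<j'$, then $z'_j=z'_1$ by minimality of $j'$, so $z_j\in N[z'_j]=N[z'_1]$. The case $j>j'$ is symmetric. $\square$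

The rules of Definition 4 are just the conditions that come out of these cases.

**Definition 5 (the exponential graph $\mathcal E=K_c^{\mathcal L}$).** Its vertices are all maps $F:V(\mathcal L)\to[c]$, and $F\sim F'$ iff $F(x)\ne F'(x')$ for all ordered pairs $(x,x')$ with $x\sim x'$ in $\mathcal L$. The case $F=F'$ is not excluded.

For a small example replace $\mathcal L$ by a single edge $xx'$ and $c$ by $2$, and write $F$ as the word $F(x)F(x')$. Then $11\sim22$, and $12$ and $21$ are adjacent only to themselves: a loop at $F$ means that $F$ is a proper coloring. For any $\mathcal L$ with an edge, the constant maps $\bar b$ satisfy $\bar b\sim\bar b'$ iff $b\ne b'$.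

Let $G^0=\mathcal E\times\mathcal Z^-$, with the same coordinatewise adjacency. It is a simple graph, because $\mathcal Z^-$ has no loops.

**Parts of $\mathcal L$.** Put $D_z=\{D(z,i):i\in[q]\}$ and $P_{z,y}=\{P(z,i;y,j):i,j\in[q]\}$. Let $\Lambda$ be the set of these *parts*; $|\Lambda|=n+n(n-1)=\ell$. Let $\mathrm{supp}\,D_z=\{z\}$, $\mathrm{supp}\,P_{z,y}=\{z,y\}$ and $\pi(D_z)=\pi(P_{z,y})=z$. Write $\lambda\approx\mu$ if some vertex of $\lambda$ is adjacent to some vertex of $\mu$. Reading off Definition 4, and using $q\ge2$ to find $i\ne i'$ inside one block: if $z'\in N[z]$, then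
$$\begin{aligned}&D_z\approx D_{z'};\qquad D_z\approx P_{z',y'}\ \text{iff}\ y'\in N[z];\\ &P_{z,y}\approx P_{z',y'}\ \text{iff}\ y'\in N[y]\ \text{or}\ y\in N[z']\ \text{or}\ y'\in N[z];\end{aligned}\tag{8}$$
and if $z'\notin N[z]$, none of these relations holds. So $\lambda\approx\mu$ implies $\pi(\mu)\in N[\pi(\lambda)]$.

**The extra edge.** Choose distinct $\alpha_1,\alpha_2\in N_{Z^-}(\alpha)$ and distinct $\beta_1,\beta_2\in N_{Z^-}(\beta)$. Let $F_a$ and $F_b$ be constant on parts, with $F_a(D_\alpha)=1$, $F_b(D_\beta)=1$, and
$$F_a(\mu)=\begin{cases}2&\mathrm{supp}\,\mu\not\subseteq N[\alpha_1]\\3&\mathrm{supp}\,\mu\subseteq N[\alpha_1]\end{cases}\ (\mu\ne D_\alpha),\qquad F_b(\mu)=\begin{cases}4&\mathrm{supp}\,\mu\not\subseteq N[\beta_1]\\5&\mathrm{supp}\,\mu\subseteq N[\beta_1]\end{cases}\ (\mu\ne D_\beta).$$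
Finally
$$G=G^0+ab,\qquad a=(F_a,(\alpha,1)),\quad b=(F_b,(\beta,1)).$$
Since $\alpha\beta\notin E(Z^-)$, no edge of $G^0$ joins a vertex over the block of $\alpha$ to a vertex over the block of $\beta$. So $ab$ is the only edge of $G$ between vertices over these two blocks.

## 7. A $c$-coloring of $G^m$ whose only monochromatic edge is $(a,\dots,a)(b,\dots,b)$

For $x=(x_1,\dots,x_m)\in V(G^m)$ with $x_j=(F_j,\xi_j)$ put
$$f(x)=F_1(\rho(\xi_1,\dots,\xi_m))\in[c].$$
Let $x\sim x'$ in $G^m$. For each $j$ we have $\xi_j\sim\xi_j'$ in $\mathcal Z$. This holds also when $\{x_j,x_j'\}=\{a,b\}$, because $\alpha\beta\in E(Z)$. By Lemma 7 the records $\rho=\rho(\xi_1,\dots,\xi_m)$ and $\rho'=\rho(\xi_1',\dots,\xi_m')$ are adjacent in $\mathcal L$.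

If $x_1x_1'\in E(G^0)$, then $F_1\sim F_1'$, so $f(x)=F_1(\rho)\ne F_1'(\rho')=f(x')$. Otherwise, up to exchanging $x$ and $x'$, $x_1=a$ and $x_1'=b$. Then $f(x)\in\{1,2,3\}$ and $f(x')\in\{1,4,5\}$, so $f(x)=f(x')$ forces both values to be $1$, that is, $\rho\in D_\alpha$ and $\rho'\in D_\beta$. By the definition of $\rho$ this says $\hat\xi_j=\alpha$ and $\hat\xi_j'=\beta$ for all $j$. So $x_jx'_j$ is an edge of $G$ between vertices over the blocks of $\alpha$ and $\beta$, hence $x_j=a$, $x'_j=b$, for every $j$. Thus $x=(a,\dots,a)$ and $x'=(b,\dots,b)$. Conversely, these two vertices are adjacent, and both have color $F_a(D(\alpha,1))=F_b(D(\beta,1))=1$. So $f$ has exactly one monochromatic edge.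

For $m=1$, recoloring $a$ with a new color gives $\chi(G)\le c+1$.

## 8. Every $c$-coloring of $G^0$ gives $a$ and $b$ the same color

It remains to show $\chi(G)>c$. Let $\Psi:V(G^0)\to[c]$ be any proper coloring. We show $\Psi(a)=\Psi(b)$; then no proper $c$-coloring of $G$ exists, since it would restrict to such a $\Psi$ and $ab$ is an edge.

One proper coloring that we know is $(F,\xi)\mapsto F(D(\xi))$, and it gives $a$ and $b$ the color $1$. More generally any homomorphism $\mathcal Z^-\to\mathcal L$ gives one by evaluation. The plan is to show that an arbitrary $\Psi$ resembles evaluation at some part $\lambda(\xi)$ (Steps 1–6), that rigidity of $Z$ forces $\lambda(\xi)=D_{\hat\xi}$ (Steps 7 and 8), and that this pins down $\Psi(a)$ and $\Psi(b)$ (Step 9).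

**Step 1 (constant functions).** *We show that, after a permutation of the colors, $\Psi(\bar b,\xi)=b$ for all $b\in[c]$ and all $\xi$.* This gives colors a meaning.

Let $\theta_\xi(b)=\Psi(\bar b,\xi)$. If $\xi\sim^-\xi'$ and $b\ne b'$, then $\theta_\xi(b)\ne\theta_{\xi'}(b')$. Suppose no $\theta_\xi$ is injective, and let $r(\xi)$ be a value attained at least twice by $\theta_\xi$. Let $\xi\sim^-\xi'$. For any $b'$ there is $b\ne b'$ with $\theta_\xi(b)=r(\xi)$, so $\theta_{\xi'}(b')\ne r(\xi)$. Hence $r(\xi)\notin\mathrm{Im}\,\theta_{\xi'}\ni r(\xi')$, so $r(\xi)\neq r(\xi')$, and $r$ is a proper $c$-coloring of $\mathcal Z^-$, contradicting (7). So some $\theta_\xi$ is a permutation of $[c]$. If $\xi'\sim^-\xi$, then $\theta_{\xi'}(b')\notin\{\theta_\xi(b):b\ne b'\}$, so $\theta_{\xi'}(b')=\theta_\xi(b')$, for all $b'$. As $\mathcal Z^-$ is connected, all $\theta_\xi$ are equal to one permutation. Composing $\Psi$ with its inverse does not affect whether $\Psi(a)=\Psi(b)$.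

**Step 2 (the color is a value of the function).** *We show $\Psi(F,\xi)\in\mathrm{Im}\,F$.* If $b\notin\mathrm{Im}\,F$, then $\bar b\sim F$; choosing $\xi'\sim^-\xi$ we get $\Psi(F,\xi)\ne\Psi(\bar b,\xi')=b$.

**Step 3 (a dictator for each $\xi$).** *We find a part $\lambda(\xi)$ at which $\Psi(\cdot,\xi)$ often reads off its value.* Call $F$ *simple* if it is constant on parts; we regard simple functions as elements $s\in[c]^\Lambda$. For simple $s,s'$ we have $s\sim s'$ iff $s(\lambda)\ne s'(\mu)$ whenever $\lambda\approx\mu$. Let $I_\xi(\lambda,b)$ be the set of simple $s$ with $s(\lambda)=b=\Psi(s,\xi)$. Call $b$ *good* for $(\xi,\lambda)$ if $|I_\xi(\lambda,b)|>\ell^2c^{\ell-2}$.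

Suppose that for some $\xi$ every part $\lambda$ had a set $R_\lambda$ of at least $c/10$ colors that are not good for $(\xi,\lambda)$. By Step 2, every $s\in\prod_\lambda R_\lambda$ satisfies $\Psi(s,\xi)=s(\lambda)$ for some $\lambda$, so it lies in $I_\xi(\lambda,s(\lambda))$ with $s(\lambda)\in R_\lambda$ not good. Counting, $(c/10)^\ell\le\ell\cdot c\cdot\ell^2c^{\ell-2}$, that is, $c\le10^\ell\ell^3$, contradicting (6). So for each $\xi$ we can fix a part $\lambda(\xi)\in\Lambda$ whose set $T_\xi$ of good colors satisfies $|T_\xi|\ge9c/10$.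

**Step 4 (a good color must be visible from the dictator).** *If $\xi\sim^-\xi'$, $b\in T_\xi$, $s'$ is simple and $\Psi(s',\xi')=b$, then $s'(\mu)=b$ for some $\mu\approx\lambda(\xi)$.* This turns dictators into information about $\Psi$ at neighbors.

Suppose not. As $|\mathrm{Im}\,s'|\le\ell$, at most $(\ell-1)\ell c^{\ell-2}$ simple $s$ with $s(\lambda(\xi))=b$ have $s(\mu)\in\mathrm{Im}\,s'$ for some $\mu\ne\lambda(\xi)$. This is less than $|I_\xi(\lambda(\xi),b)|$, so some $s\in I_\xi(\lambda(\xi),b)$ has $s(\mu)\notin\mathrm{Im}\,s'$ for all $\mu\ne\lambda(\xi)$. Then $s\sim s'$: let $\lambda\approx\mu$. If $\lambda\ne\lambda(\xi)$, then $s(\lambda)\notin\mathrm{Im}\,s'$; if $\lambda=\lambda(\xi)$, then $s'(\mu)\ne b=s(\lambda)$ by assumption. So $(s,\xi)\sim(s',\xi')$, yet both have color $b$, a contradiction.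

**Step 5 (dictators of neighbors are related).** *If $\xi\sim^-\xi'$, then $\lambda(\xi)\approx\lambda(\xi')$.* So $\lambda$ behaves like a homomorphism.

Take $b\in T_\xi\cap T_{\xi'}$, which is nonempty since both sets have at least $9c/10$ elements. At most $(\ell-1)c^{\ell-2}<|I_{\xi'}(\lambda(\xi'),b)|$ simple functions take the value $b$ at $\lambda(\xi')$ and at some other part. So some $s'\in I_{\xi'}(\lambda(\xi'),b)$ takes the value $b$ only at $\lambda(\xi')$. Since $\Psi(s',\xi')=b$, Step 4 gives $\mu\approx\lambda(\xi)$ with $s'(\mu)=b$, and $\mu=\lambda(\xi')$.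

**Step 6 (localization).** *We extend the information from simple functions to all functions with few values.* For a part $\mu$ let $N_{\mathcal L}(\mu)$ be the set of vertices of $\mathcal L$ adjacent to some vertex of $\mu$. For $\xi_1\in V(\mathcal Z^-)$ let
$$M(\xi_1)=\{\mu\in\Lambda:\ \mu\approx\lambda(\xi_0)\text{ for all }\xi_0\sim^-\xi_1\},\qquad N_{\mathcal L}(M)=\bigcup_{\mu\in M}N_{\mathcal L}(\mu).$$

**Lemma 8.** If $\xi'\sim^-\xi_1$ and $|\mathrm{Im}\,F|\le c/2$, then
$$\Psi(F,\xi')\in F\big(N_{\mathcal L}(M(\xi_1))\big).\tag{9}$$

*Proof.* Suppose $v=\Psi(F,\xi')\notin F(N_{\mathcal L}(M(\xi_1)))$. Define a simple $s$ as follows. Put $s=v$ on $M(\xi_1)$. For each $\mu\notin M(\xi_1)$ choose $\xi_0(\mu)\sim^-\xi_1$ with $\mu\not\approx\lambda(\xi_0(\mu))$, and choose values $s(\mu)\in T_{\xi_0(\mu)}\setminus(\mathrm{Im}\,F\cup\{v\})$, pairwise distinct. This is possible since $\frac9{10}c-\frac c2-1-\ell>0$.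

Then $s\sim F$. Indeed let $x\sim x'$ in $\mathcal L$. If the part of $x$ is not in $M(\xi_1)$, then $s(x)\notin\mathrm{Im}\,F$. Otherwise $x'\in N_{\mathcal L}(M(\xi_1))$, so $F(x')\ne v=s(x)$.

Hence $(F,\xi')\sim(s,\xi_1)$ and $\Psi(s,\xi_1)\ne v$. By Step 2, $\Psi(s,\xi_1)=s(\mu)=:b$ for some $\mu\notin M(\xi_1)$. Here $b\in T_{\xi_0(\mu)}$. By Step 4, with $\xi_0(\mu),\xi_1,s$ in the roles of $\xi,\xi',s'$, some $\mu'\approx\lambda(\xi_0(\mu))$ has $s(\mu')=b$. Since $b\ne v$ and the values off $M(\xi_1)$ are distinct, $\mu'=\mu$. This contradicts $\mu\not\approx\lambda(\xi_0(\mu))$. $\square$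

Lemma 8 will be exploited through families of test functions that are forced into few colors.

**Lemma 9.** Let $T$ be a set with $|T|=2q+1$, and let $\psi_t$ ($t\in T$) be functions with $\psi_t\sim\psi_{t'}$ in $\mathcal E$ for $t\ne t'$. Let $C\subseteq[c]$ have $2q$ elements and let $\Xi\subseteq V\times[q]$ be such that $\Psi(\psi_t,\xi)\in C$ for all $t\in T$, $\xi\in\Xi$. Then $|\Xi|\le2qn/2500$.

*Proof.* By pigeonhole, for each $\xi\in\Xi$ some color $r(\xi)\in C$ equals $\Psi(\psi_t,\xi)$ for two values of $t$. Let $\xi\sim^-\xi'$ be in $\Xi$, and let $r(\xi')=\Psi(\psi_w,\xi')$. Choose $t\ne w$ with $\Psi(\psi_t,\xi)=r(\xi)$. As $(\psi_t,\xi)\sim(\psi_w,\xi')$, we get $r(\xi)\ne r(\xi')$. So $r$ is a proper coloring of $\mathcal Z^-[\Xi]$ with $2q$ colors, and each color class has at most $n/2500$ elements by (7). $\square$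

**Step 7 (first coordinates).** *We show $\pi(\lambda(\xi))=\hat\xi$ for all $\xi$.* Put $\varphi(\xi)=\pi(\lambda(\xi))$. By Step 5 and (8), $\xi\sim^-\xi'$ implies $\varphi(\xi')\in N[\varphi(\xi)]$. A map with this property is what (Z6) is meant to forbid, once its fibers are known to be small.

**(7.1) Fibers:** $|\varphi^{-1}(v)|\le2qn/2500$ *for every $v\in V$.* We use test functions that show only $2q$ colors near $v$. Take injections $A_1,A_2:[q]\to[c]$ with disjoint images and a set $T\subset[c]$, disjoint from these images, with $|T|=2q+1$; there is room since $4q+1\le c$. For $t\in T$ and a vertex $x$ of $\mathcal L$ with first coordinate $(z,i)$ let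
$$\psi_t(x)=\begin{cases}A_1(i)&d(z,v)\in\{0,2\},\\A_2(i)&d(z,v)=1,\\t&d(z,v)\ge3.\end{cases}$$
For $t\ne t'$ we have $\psi_t\sim\psi_{t'}$. Indeed, let $x\sim x'$ have first coordinates $(z,i)\sim(z',i')$ in $\mathcal Z$. If $z=z'$, then $i\ne i'$, and the values $\psi_t(x),\psi_{t'}(x')$ are two different values of the same $A_h$, or $t$ and $t'$. If $zz'\in E(Z)$, the distances of $z,z'$ from $v$ differ by at most one, and by (2) they can be equal only if they are $\ge3$. So the values are one in $\mathrm{Im}\,A_1$ and one in $\mathrm{Im}\,A_2$, or one in $\mathrm{Im}\,A_1$ and one in $T$, or $t$ and $t'$. In all cases they differ.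

Let $\varphi(\xi')=v$ and choose $\xi_1\sim^-\xi'$. Every $\mu\in M(\xi_1)$ satisfies $\mu\approx\lambda(\xi')$, so $\pi(\mu)\in N[v]$, and hence every vertex of $N_{\mathcal L}(M(\xi_1))$ has its first coordinate in the block of a vertex within distance $2$ of $v$. As $|\mathrm{Im}\,\psi_t|\le2q+1\le c/2$, Lemma 8 gives $\Psi(\psi_t,\xi')\in\mathrm{Im}\,A_1\cup\mathrm{Im}\,A_2$ for all $t\in T$. Lemma 9 with $\Xi=\varphi^{-1}(v)$ and $C=\mathrm{Im}\,A_1\cup\mathrm{Im}\,A_2$ gives the bound.

**(7.2) Identity:** *$\varphi(z,i)=z$ always.* Suppose $\varphi(z_0,i_0)\ne z_0$. Let $i(z_0)=i_0$, choose the other $i(z)\in[q]$ uniformly and independently, and let $g(z)=\varphi(z,i(z))$. For each $v$,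
$$\mathbb E|g^{-1}(v)|\le1+\frac{|\varphi^{-1}(v)|}q\le1+\frac{2n}{2500}\le\frac n{1000}$$
by (7.1) and (5). By Lemma 5 we may fix a choice with $|g^{-1}(v)|\le n/50$ for all $v$. For every $zz'\in E(Z^-)$ we have $(z,i(z))\sim^-(z',i(z'))$, so $g(z')\in N[g(z)]$. Let $S=\{z:g(z)\ne z\}$, which contains $z_0$. If $z\in S$ had two $Z^-$-neighbors $z',z''\notin S$, then $g(z)\in N[g(z')]\cap N[g(z'')]=N[z']\cap N[z'']=\{z\}$ by (1), a contradiction. So $e_{Z^-}(S,V\setminus S)\le|S|$, and Lemma 6 says that $g$ has at most $4n/\Delta$ fixed points. Thus $g$ satisfies (i), (ii), (iii), contradicting (Z6).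

**Step 8 (second coordinates).** *We show $\lambda(\xi)=D_{\hat\xi}$ for all $\xi$.* By Step 7, either this holds or $\lambda(\xi)=P_{\hat\xi,y}$ for some $y\ne\hat\xi$, and then we write $y(\xi)=y$. Let $\Omega$ be the set of $\xi$ of the second kind, and suppose $\Omega\ne\emptyset$. The plan is the same as in Step 7, with $y(\xi)$ in place of $\varphi(\xi)$. Let $S=\{z:(z,i)\in\Omega\text{ for all }i\in[q]\}$.

**(8.1) $S$ is nearly everything.** *If $(z,i)\in\Omega$, then every $Z^-$-neighbor $z'\notin S$ of $z$ satisfies $y(z,i)\in N[z']$, and there is at most one such $z'$. Moreover $S\ne\emptyset$ and $|V\setminus S|\le4n/\Delta$.* Indeed some $(z',i')$ has $\lambda(z',i')=D_{z'}$, and Step 5 gives $D_{z'}\approx P_{z,y(z,i)}$, that is, $y(z,i)\in N[z']$ by (8). Two such $z'$ would give $y(z,i)=z$ by (1), a contradiction. Take some $(z,i)\in\Omega$: $z$ has at least $\Delta/2>1$ neighbors in $Z^-$, and at most one of them is outside $S$, so $S\ne\emptyset$. Applied to all $z\in S$, the first claim gives $e_{Z^-}(S,V\setminus S)\le|S|$; use Lemma 6.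

**(8.2) Fibers.** *For $y\in V$ let $\Omega_y=\{\xi\in\Omega:y(\xi)=y\}$. Then*
$$\frac{|\Omega_y|}q\le2(2\Delta)^6+\frac{36n}\Delta+\frac{2n}{2500}.\tag{10}$$
Again we want test functions that show only a palette of $2q$ colors near the records that matter. Now the palette must depend on the second coordinate of the record, near $y$. The obstacle is that localization will also let us see records both of whose coordinates are close to $\hat\xi$; we label these by the classes of $\kappa$, so that three different viewpoints have no label in common.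

*Fine elements.* Let $\Xi=\{\xi\in\Omega_y:d(\hat\xi,y)\ge7\}$. At most $\sum_{i\le6}(2\Delta)^i\le2(2\Delta)^6$ vertices are within distance $6$ of $y$, so $\Xi$ omits at most $2q(2\Delta)^6$ elements of $\Omega_y$. Call $\xi'\in\Xi$ with $\hat\xi'=z'$ *fine* if for each $h\in\{1,2,3\}$ there are $z_1\in N_{Z^-}(z')$ with $\kappa(z_1)=h$ and $\xi_0\in\Xi$ with $\hat\xi_0\in N_{Z^-}(z_1)\setminus\{z'\}$. This depends only on $z'$. For fixed $h$ consider those $z'\in\{\hat\xi:\xi\in\Xi\}$ that fail the condition for $h$. The sets $N_{Z^-}(z')\cap\kappa^{-1}(h)$ over these $z'$ are pairwise disjoint: a common element for $z'\ne\tilde z'$ could serve as $z_1$ for $z'$, with any $\xi_0\in\Xi$ over $\tilde z'$. By (Z5) they have size at least $\Delta/12$. So at most $12n/\Delta$ vertices fail for $h$, at most $36n/\Delta$ fail for some $h$, and at most $36qn/\Delta$ elements of $\Xi$ are not fine. To prove (10) it remains to show that there are at most $2qn/2500$ fine elements.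

*Test functions.* Let $T$ be an index set with $|T|=2q+1$. For each $t\in T$ take $13$ colors $t^0$, $t^h$, $t^{hl}$ ($h,l\in\{1,2,3\}$), and take injections $A_1,A_2:[q]\to[c]$, so that all these colors are distinct. There is room, since $13(2q+1)+2q=28q+13\le100q\le c$. Define $\psi_t$ as follows.

* If $d(z,y)\ge5$ and $d(u,y)\le2$, then $P(z,i;u,j)$ is a *palette vertex*, and $\psi_t(P(z,i;u,j))$ is $A_1(j)$ if $d(u,y)\in\{0,2\}$ and $A_2(j)$ if $d(u,y)=1$. Here $d(z,u)\ge3$.
* $\psi_t(P(z,i;u,j))=t^{\kappa(z)\kappa(u)}$ if $d(z,u)=1$, and $\psi_t(P(z,i;u,j))=t^{\kappa(w)}$ if $d(z,u)=2$, where $w$ is the common neighbor of $z$ and $u$, unique since there are no $4$-cycles.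
* $\psi_t(x)=t^0$ for all other vertices $x$ of $\mathcal L$.

*They are pairwise adjacent.* Let $t\ne t'$ and $x\sim x'$. Values at non-palette vertices carry their index $t$ or $t'$, so $\psi_t(x)=\psi_{t'}(x')$ is possible only for palette vertices $x=P(z,i;u,j)$ and $x'=P(z',i';u',j')$. Since $d(z,y),d(z',y)\ge5$ and $d(u,y),d(u',y)\le2$, we have $d(u,z')\ge3$ and $d(u',z)\ge3$. So $u\notin N[z']$ and $u'\notin N[z]$, and adjacency gives $(u,j)\sim(u',j')$ in $\mathcal Z$. If $u=u'$, then $j\ne j'$, and the values are different values of the same $A_h$. If $uu'\in E(Z)$, then by (2) $d(u,y)$ and $d(u',y)$ differ by exactly one, so one value is in $\mathrm{Im}\,A_1$ and the other in $\mathrm{Im}\,A_2$. In both cases the values differ. So $\psi_t\sim\psi_{t'}$.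

*The view from a fine element.* Let $\xi'=(z',i')\in\Xi$ be fine, let $h\in\{1,2,3\}$, take $z_1,\xi_0$ as in the definition of fine, and put $z_0=\hat\xi_0$, $\xi_1=(z_1,1)$. Then $\xi'\sim^-\xi_1$ and $\xi_0\sim^-\xi_1$, so each $\mu\in M(\xi_1)$ satisfies $\mu\approx P_{z',y}$ and $\mu\approx P_{z_0,y}$. By (1), $\pi(\mu)\in N[z']\cap N[z_0]=\{z_1\}$. Since $d(z_1,y)\ge6$, we have $y\notin N[z_1]$. Hence $\mu\ne D_{z_1}$ by (8), so $\mu=P_{z_1,u}$ with $u\ne z_1$, and (8) gives
$$[u\in N[y]\ \text{or}\ u\in N[z']]\quad\text{and}\quad[u\in N[y]\ \text{or}\ u\in N[z_0]].$$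
If $u\notin N[y]$, then $u\in N[z']\cap N[z_0]=\{z_1\}$, which is impossible. So $M(\xi_1)\subseteq\{P_{z_1,u}:u\in N[y]\}$.

Now consider a vertex of $N_{\mathcal L}(P_{z_1,u})$ with $u\in N[y]$. Its first coordinate is in the block of some $z''\in N[z_1]$. We have $d(z'',y)\ge5$, so $d(z'',u)\ge4$ and $u\notin N[z'']$. Hence the vertex is not in $D_{z''}$. It is some $P(z'',\cdot\,;u'',\cdot)$, and by Definition 4 either $u''\in N[u]$ or $u''\in N[z_1]$, since the third possibility $u\in N[z'']$ is excluded. If $u''\in N[u]$, then $d(u'',y)\le2$, and it is a palette vertex. If $u''\in N[z_1]$, recall $u''\ne z''$. Then either one of $z'',u''$ is $z_1$ and the other is a neighbor of $z_1$, and the value of $\psi_t$ is $t^{kl}$ with $h=\kappa(z_1)\in\{k,l\}$; or $z'',u''$ are distinct neighbors of $z_1$, hence at distance $2$ with common neighbor $z_1$, and the value is $t^{\kappa(z_1)}=t^h$.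

Since $|\mathrm{Im}\,\psi_t|\le2q+13\le c/2$, Lemma 8 gives
$$\Psi(\psi_t,\xi')\in\mathrm{Im}\,A_1\cup\mathrm{Im}\,A_2\cup\{t^h\}\cup\{t^{kl}:h\in\{k,l\}\}\qquad\text{for each } h=1,2,3.$$
No $t^{h'}$ lies in all three of these sets, and no $t^{kl}$ does, because $\{k,l\}$ cannot contain $1$, $2$ and $3$. So $\Psi(\psi_t,\xi')\in\mathrm{Im}\,A_1\cup\mathrm{Im}\,A_2$ for all $t\in T$ and all fine $\xi'$. By Lemma 9 there are at most $2qn/2500$ fine elements, and (10) is proved.

**(8.3) Contradiction with (Z6).** We choose one element in each block, as in (7.2). For $z\in S$ choose $i(z)\in[q]$ uniformly and independently, and let $g(z)=y(z,i(z))$. For $z\notin S$ let $g(z)=z$. For each $v$, by (10) and (5),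
$$\mathbb E|g^{-1}(v)|\le1+\frac{|\Omega_v|}q\le\frac n{1000},$$
so by Lemma 5 we may fix choices with $|g^{-1}(v)|\le n/50$ for all $v$. Since $g(z)\ne z$ for $z\in S$, the fixed points of $g$ are the vertices outside $S$, at most $4n/\Delta$ by (8.1). Let $zz'\in E(Z^-)$.

* If $z,z'\notin S$, then $g(z')=z'\in N[z]=N[g(z)]$.
* If $z\in S$ and $z'\notin S$, then $g(z)\in N[z']$ by (8.1), so $g(z')=z'\in N[g(z)]$; and the condition is symmetric in $z,z'$.
* If $z,z'\in S$, then Step 5 and (8) give $g(z')\in N[g(z)]$, or $g(z)\in N[z']$, or $g(z')\in N[z]$. By (1), each $z\in S$ has at most one $Z^-$-neighbor $z'$ with $g(z)\in N[z']$, since two would give $g(z)=z$. So $g(z')\in N[g(z)]$ fails for at most $|S|\le n$ edges.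

So $g$ satisfies (i), (ii), (iii), contradicting (Z6). Hence $\Omega=\emptyset$.

**Step 9 (the colors of $a$ and $b$).** *We use $\lambda(\xi)=D_{\hat\xi}$ and two viewpoints for each of $a$ and $b$.* Let $w\in V$, $\xi_1=(w,1)$ and $\mu\in M(\xi_1)$. Then $\mu\approx D_{z_0}$ for all $z_0\in N_{Z^-}(w)$, and there are at least two such $z_0$. By (1), $\pi(\mu)=w$. If $\mu=P_{w,u}$, then (8) gives $u\in N[z_0]$ for all these $z_0$, so $u=w$ by (1), which is impossible. So $M(\xi_1)\subseteq\{D_w\}$. By (8), every vertex of $N_{\mathcal L}(D_w)$ lies in a part with support contained in $N[w]$.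

Apply Lemma 8 to $F_a$, which has at most three values, with $\xi'=(\alpha,1)$ and with $\xi_1=(\alpha_1,1)$, then $\xi_1=(\alpha_2,1)$. In the first case we see only parts with support in $N[\alpha_1]$: on these $F_a$ is $1$ (for $D_\alpha$) or $3$. In the second case we see only parts with support in $N[\alpha_2]$. Such a part $\mu\ne D_\alpha$ does not have its support in $N[\alpha_1]$, since $N[\alpha_1]\cap N[\alpha_2]=\{\alpha\}$ by (1) and only $D_\alpha$ has support $\{\alpha\}$; so $F_a(\mu)=2$. Hence
$$\Psi(a)\in\{1,3\}\cap\{1,2\}=\{1\},\qquad\text{and likewise}\qquad\Psi(b)\in\{1,5\}\cap\{1,4\}=\{1\}.$$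
So $\Psi(a)=\Psi(b)$, and $\chi(G)\ge c+1$. With Section 7, $\chi(G)=c+1$, and $G^m$ has a $c$-coloring with exactly one monochromatic edge for every $m\ge1$. This proves Theorem 1 with $k=c$, for every $c$ as in (6), given Lemma 4.

## 9. A random graph is rigid enough: proof of Lemma 4

Let $R=G(n,p)$ be the random graph on $V$ with $p=n^{-19/20}$, so $np=\Delta$. We show that five properties (a)–(e) hold with probability tending to $1$, and then prune $R$. Throughout, $n$ is large.

**Step A: short cycles are rare.** This is for (Z1). *(a) Cycles of length $\le5$ are pairwise vertex-disjoint.* The union of two distinct intersecting ones is connected, has $v\le9$ vertices and minimum degree $\ge2$, and is not a cycle. A connected graph with minimum degree $\ge2$ and only $v$ edges is $2$-regular, hence a cycle; so the union has at least $v+1$ edges. The expected number of subgraphs with $v\le9$ vertices and $v+1$ edges is $O\big(\sum_{v\le9}n^vp^{v+1}\big)=O(\Delta^{10}/n)\to0$.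

**Step B: degrees, expansion, independent sets.** This is for (Z2)–(Z4).

*(b) All degrees are in $[\frac34\Delta,\frac32\Delta]$.* Each degree has mean $\mu=(1-\frac1n)\Delta$ and by (3) lies outside $[\frac45\mu,\frac65\mu]$ with probability at most $2e^{-\mu/75}$; and $n\cdot2e^{-\mu/75}\to0$.

*(c) $e_R(W,V\setminus W)\ge\Delta|W|/3$ for $0<|W|\le n/2$.* The mean is $p|W|(n-|W|)\ge\Delta|W|/2$, so failure means at most $2/3$ of the mean and has probability $\le e^{-\Delta|W|/36}$; and $\sum_{w\ge1}n^we^{-\Delta w/36}\to0$.

*(d) There is no independent set of size $\lceil n/5000\rceil$.* A set of this size has at least $n^2/10^8$ pairs, so the probability that one exists is at most $2^n(1-p)^{n^2/10^8}\le2^ne^{-n\Delta/10^8}\to0$.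

**Step C: the rigidity event.** This is for (Z6). Let $\mathfrak B$ be the event that there are a map $g:V\to V$ satisfying (i) and (ii) of (Z6) and a triangle-free $Z\subseteq R$ such that at most $2n$ edges $zz'$ of $R$ satisfy both $g(z)\ne g(z')$ and $g(z)g(z')\notin E(Z)$. *(e) The event $\mathfrak B$ does not occur.*

The idea is a union bound over the at most $n^n=e^{n\ln n}$ maps $g$: for each fixed $g$ we want failure probability much smaller than $e^{-n\ln n}$. A map sends pairs to pairs, and edges of $R$ must go, nearly always, to edges; but whether a pair and its image are edges are independent events. The difficulty is that many pairs may have the same image, so that a few lucky edges serve many pairs; this is why there are three cases.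

*Set-up.* Fix $g$ with (i) and (ii). For a pair $\eta=\{z,z'\}$ of distinct vertices let $g(\eta)=\{g(z),g(z')\}$. Let $\Pi_0$ be the set of pairs with $g(z)\ne g(z')$ and $g(\eta)\ne\eta$. By (i), at most $\frac12n\cdot\frac n{50}=\frac{n^2}{100}$ pairs have $g(z)=g(z')$. The pairs with $g(\eta)=\eta$ have both points fixed or swapped, so there are at most $\frac12(4n/\Delta)^2+\frac n2=8n^2/\Delta^2+n/2$ of them. So $|\Pi_0|\ge0.47n^2$.

For a pair $\tau$ let $k_\tau=|\{\eta\in\Pi_0:g(\eta)=\tau\}|$. Let $K=3\ln(1/p)/p$ and $\mathcal T=\{\tau:k_\tau>K\}$, the popular images. Call $\eta\in\Pi_0\cap E(R)$ *violating* if $g(\eta)\notin E(R)$. If $g$, with some $Z$, witnesses $\mathfrak B$, then there are at most $2n$ violating pairs, since $Z\subseteq R$.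

To separate pairs from their images, consider the graph on $\Pi_0$ whose edges join $\eta$ to $g(\eta)$ whenever $g(\eta)\in\Pi_0$. Any $r$ of its vertices span at most $r$ edges, hence include one of degree $\le2$ in the spanned subgraph. So this graph is $2$-degenerate, hence $3$-colorable: $\Pi_0=\Pi_1\cup\Pi_2\cup\Pi_3$, a disjoint union with $g(\Pi_i)\cap\Pi_i=\emptyset$.

*Case A: $\sum_{\tau\notin\mathcal T}k_\tau\ge n^2/50$.* Many pairs have unpopular images, and then most images are non-edges. Choose $i$ such that $Q=\{\eta\in\Pi_i:g(\eta)\notin\mathcal T\}$ has $|Q|\ge n^2/150$. Expose all pairs outside $\Pi_i$; this determines which $\tau\in g(Q)$ are edges. Let $Y=|\{\eta\in Q:g(\eta)\in E(R)\}|$. It is a sum over $\tau\in g(Q)$ of independent variables in $[0,K]$, with mean $p|Q|\le pn^2/2$. By (4) with $t=n^2/300$, and since $150ep\le p^{1/2}$,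
$$\Pr(Y\ge n^2/300)\le(150ep)^{n^2/(300K)}\le(p^{1/2})^{n\Delta/(900\ln(1/p))}=e^{-n\Delta/1800}.$$
If $Y<n^2/300$, then at least $n^2/300$ unexposed pairs $\eta\in Q$ have $g(\eta)\notin E(R)$. Those that are edges are violating. Their number has mean at least $n\Delta/300\ge4n$, so by (3) it is at most $2n$ with probability $\le e^{-n\Delta/2400}$.

*Case B: $|\mathcal T|\ge60n$.* There are many popular images, and each of them almost surely has an edge among its preimages. For each $\tau\in\mathcal T$ some $\Pi_i$ contains at least $k_\tau/3>\ln(1/p)/p$ of its preimages; then $\tau\notin\Pi_i$. Fix an $i$ serving at least $20n$ of the $\tau$, and take exactly $20n$ of these. Call such a $\tau$ *ok* if $\tau\in E(R)$ or no preimage of $\tau$ in $\Pi_i$ is an edge. Then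
$$\Pr(\text{ok})\le p+(1-p)^{\ln(1/p)/p}\le2p.$$
These events are independent for different $\tau$: the $\tau$ are distinct pairs outside $\Pi_i$, and their preimage sets are disjoint subsets of $\Pi_i$. Every $\tau$ that is not ok yields a violating pair mapped to it. So if there are at most $2n$ violating pairs, at least $18n$ of the $\tau$ are ok, which has probability at most $2^{20n}(2p)^{18n}=2^{38n}n^{-17.1n}$.

*Case C: neither.* Now nearly all pairs go to few images, and triangle-freeness is used. At least $0.47n^2-0.02n^2=0.45n^2$ pairs of $\Pi_0$ map into $\mathcal T$, and $|\mathcal T|<60n$. Suppose $g$ and a triangle-free $Z$ witness $\mathfrak B$, and let $H=E(Z)\cap\mathcal T$, which is triangle-free. Join $z$ and $z'$ whenever $g(z)g(z')\in H$: this blow-up of $H$ is a triangle-free graph on $n$ vertices, because a triangle in it would map to a triangle in $H$. By Mantel's theorem at most $n^2/4$ pairs map into $H$. So at least $0.2n^2$ pairs of $\Pi_0$ map into $\mathcal T\setminus H$, and at most $2n$ of them are edges of $R$, since their images are not in $E(Z)$. For a fixed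 $H$ the number of edges among them has mean at least $0.2n\Delta\ge4n$, so this has probability $\le e^{-n\Delta/40}$. There are at most $2^{60n}$ sets $H\subseteq\mathcal T$.

Which case occurs depends only on $g$. Summing over at most $n^n$ maps,
$$\Pr(\mathfrak B)\le n^n\left(e^{-n\Delta/1800}+e^{-n\Delta/2400}+2^{38n}n^{-17.1n}+2^{60n}e^{-n\Delta/40}\right)\to0,$$
as $\Delta=n^{1/20}$ grows faster than $\ln n$.

**Step D: pruning.** We pass from $R$ to $Z$ and check (Z1)–(Z6). Take $R$ with (a)–(e). Delete one edge from every cycle of length $\le5$ to get $Z$. By (a), the set $X$ of deleted edges is a matching. Choose any edge $\alpha\beta$ of $Z$, and let $Z^-=Z-\alpha\beta$. Then $E(R)\setminus E(Z^-)=X\cup\{\alpha\beta\}$; this set has at most $n$ edges, and every vertex lies in at most $2$ of them.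

(Z1) holds by construction. (Z2) and (Z3) follow from (b) and (c): degrees in $Z$ are at most $\frac32\Delta$, degrees in $Z^-$ are at least $\frac34\Delta-2\ge\Delta/2$, and $e_{Z^-}(W,V\setminus W)\ge\Delta|W|/3-2|W|\ge\Delta|W|/4$.

(Z4): let $I$ be independent in $Z^-$. All edges of $R[I]$ are in $X\cup\{\alpha\beta\}$. A matching plus one edge is a forest, because a cycle minus an edge contains two edges with a common end. So $R[I]$ is bipartite, and $I$ contains an $R$-independent set of size at least $|I|/2$. By (d), $|I|/2<n/5000$.

(Z5): let $\kappa$ be uniformly random. By (Z2) the number of $Z^-$-neighbors of a given vertex in a given class has mean at least $\Delta/6$, so by (3) it is below $\Delta/12$ with probability at most $e^{-\Delta/48}$. The total failure probability is at most $3ne^{-\Delta/48}<1$.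

(Z6): let $g$ satisfy (i), (ii), (iii). By (iii), at most $n$ edges $zz'$ of $Z^-$ satisfy $g(z)\ne g(z')$ and $g(z)g(z')\notin E(Z)$, and there are at most $n$ edges in $E(R)\setminus E(Z^-)$. So at most $2n$ edges of $R$ satisfy these two conditions. As $Z\subseteq R$ is triangle-free, $\mathfrak B$ occurs, contradicting (e). This proves Lemma 4, and with it Theorem 1 and its Corollary. $\square$
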